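# Rings that are right and left SF but not von Neumann regular

Throughout, rings are associative with identity and modules are unitary. The letter $k$ denotes a field, and "almost all" means all but finitely many.

## 1. Upper triangular matrices of size two

Let $R=\begin{pmatrix}k&k\\0&k\end{pmatrix}$ with matrix units $e_{11},e_{12},e_{22}$. The ideal $ke_{12}$ has square zero and $R/ke_{12}\cong k\times k$. So $R$ has exactly two maximal right ideals,
$$M=ke_{11}+ke_{12}=e_{11}R,\qquad N=ke_{12}+ke_{22},$$
and two simple right modules $R/M$ and $R/N$. Are they flat? Recall that a right module $X$ is flat if $X\otimes_R-$ preserves injections of left modules.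

The module $R/M=R/e_{11}R$ is isomorphic to $e_{22}R$, a direct summand of $R$. It is projective, hence flat.

For $S=R/N$ take the left ideal $B=Re_{12}=ke_{12}$. We have $S\otimes_RB\cong B/NB$. Since $e_{12}e_{12}=0$ and $e_{22}e_{12}=0$, we get $NB=0$, so $S\otimes_RB$ is one-dimensional. The map $S\otimes_RB\to S\otimes_RR=S$ has image $(B+N)/N=0$, because $e_{12}\in N$. It is not injective, and $S$ is not flat.

So one simple module is flat and the other is not. The element that decides both cases is $e_{12}$. In the good case, $M$ contains $e_{11}$ with $e_{11}e_{12}=e_{12}$. In the bad case, $N$ contains $e_{12}$ but no $m$ with $me_{12}=e_{12}$. The same element spoils another property.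

**Definition.** A ring $R$ is *von Neumann regular*, or simply *regular*, if for every $a\in R$ there is $b\in R$ with $a=aba$. It is *right* (respectively *left*) *SF* if every simple right (respectively left) $R$-module is flat.

Fields are regular. Our triangular ring is not, because $e_{12}xe_{12}=0$ for every $x\in R$, and we have just seen that it is not right SF. We shall see in Section 2 that every regular ring is right and left SF. This suggests the converse, which is Ramamurthi's question, found in "On Rings Whose Right Annihilators Are Bounded": *is a right and left SF ring necessarily von Neumann regular?*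

The answer is no, in ZFC without further assumptions.

**Theorem A.** For every field $k$ there is a $k$-algebra $R$ with $\dim_kR=\aleph_1$ that is right SF and left SF and has an ideal $J\ne0$ with $J^2=0$ and $R/J$ regular. In particular $R$ is not regular.

Such a ring is not even semiprime, since a semiprime ring has no nonzero ideal of square zero. Three more results come along the way: a criterion (Theorem B), the sharpness of $\aleph_1$ (Theorem C), and one-sided phenomena (Theorem D).

## 2. Flat cyclic modules and trivial extensions

The first lemma turns flatness of a simple module into a statement about elements.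

**Lemma 1.** Let $I$ be a right ideal of a ring $R$. Then $R/I$ is flat if and only if $r\in Ir$ for all $r\in I$. Hence $R$ is right SF if and only if $r\in Mr$ for every maximal right ideal $M$ and every $r\in M$; the left version is symmetric.

*Proof.* Let $B$ be a left ideal. Tensoring $0\to I\to R\to R/I\to0$ with $R/B$ gives the exact sequence
$$0=\mathrm{Tor}_1^R(R,R/B)\to\mathrm{Tor}^R_1(R/I,R/B)\to I/IB\to R/B,$$
so $\mathrm{Tor}_1^R(R/I,R/B)=(I\cap B)/IB$. By the standard criterion, $R/I$ is flat if and only if these groups vanish for all left ideals $B$. If $R/I$ is flat and $r\in I$, take $B=Rr$: then $r\in I\cap Rr=IRr=Ir$. Conversely, suppose $r\in Ir$ for all $r\in I$. If $r\in I\cap B$, then $r\in Ir\subseteq IB$. So $I\cap B=IB$. $\square$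

If $R$ is regular and $r\in I$, write $r=rbr$. Then $rb\in I$ and $r=(rb)r\in Ir$. So regular rings are right SF and, by symmetry, left SF, as promised.

**Lemma 2.** In a regular ring every finitely generated right (left) ideal is generated by an idempotent.

*Proof.* If $a=aba$, then $e=ab$ is idempotent and $aA=eA$. It remains to treat $eA+fA$ with $e,f$ idempotent. We have $eA+fA=eA+(1-e)fA$, and $(1-e)fA=gA$ for some idempotent $g$; here $eg=0$, so $(1-e)g=g$. Put $g'=g(1-e)$. Then $g'g'=g\,(1-e)g\,(1-e)=g(1-e)=g'$, and $g'g=g$, so $g'A=gA$. Also $eg'=0=g'e$. So $e+g'$ is idempotent, and $e=(e+g')e$, $g'=(e+g')g'$ show that it generates $eA+g'A=eA+fA$. The left case is symmetric. $\square$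

We also use that homomorphic images, finite products, opposites and directed unions (with common identity) of regular rings are regular; all this is immediate from the definition. Moreover a regular ring $A$ has zero Jacobson radical: if $a=aba$ lies in the radical, then so does the idempotent $ab$, but $1-ab$ is then a unit with $(1-ab)ab=0$, so $ab=0$ and $a=aba=0$.

To build non-regular rings we glue a square-zero ideal onto a regular ring.

**Definition.** Let $A$ be a ring and $B$ an $A$-$A$-bimodule. The *trivial extension* $A\ltimes B$ is the abelian group $A\oplus B$ with $(a,b)(a',b')=(aa',ab'+ba')$.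

For example, $k\ltimes k=k[x]/(x^2)$. The triangular ring of Section 1 is $(k\times k)\ltimes k$, where $k\times k$ acts on $k$ by $(p,q)\cdot b\cdot(p',q')=pbq'$.

**Theorem B.** Let $A$ be a regular ring, $B$ an $A$-$A$-bimodule, and $R=A\ltimes B$. Then $R$ is right SF if and only if $MB=B$ for every maximal right ideal $M$ of $A$, and left SF if and only if $BM'=B$ for every maximal left ideal $M'$ of $A$. If $B\ne0$, $R$ is not regular.

*Proof.*

**Step 1.** *We identify the maximal right ideals of $R$.* The ideal $I=0\oplus B$ has square zero. It lies in every maximal right ideal $\mathfrak m$: otherwise $1=m+i$ with $m\in\mathfrak m$ and $i\in I$, and $m=1-i$ is a unit with inverse $1+i$, which is impossible. Since $R/I\cong A$, the maximal right ideals of $R$ are the $M\oplus B$ with $M$ a maximal right ideal of $A$.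

**Step 2.** *We show that right SF implies $MB=B$.* Let $b\in B$. By Lemma 1 applied to $(0,b)\in M\oplus B$ there is $(m,b')\in M\oplus B$ with $(0,b)=(m,b')(0,b)=(0,mb)$. So $b=mb\in MB$.

**Step 3.** *We show the converse by finding one idempotent that fixes a given element from the left.* Let $(a,b)\in M\oplus B$, and write $b=\sum m_ib_i$ with $m_i\in M$, $b_i\in B$. By Lemma 2, $aA+\sum m_iA=hA$ with $h$ idempotent, and $h\in M$. Then $ha=a$ and $hm_i=m_i$, so $hb=b$. Thus $(a,b)=(h,0)(a,b)$ with $(h,0)\in M\oplus B$, and Lemma 1 gives that $R$ is right SF.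

**Step 4.** *We settle the remaining claims.* The left case is symmetric. If $0\ne b\in B$, then $(0,b)(a',b')(0,b)=(0,ba')(0,b)=0$ for all $(a',b')$, so $(0,b)R(0,b)=0$ and $R$ is not regular. $\square$

For the triangular ring, $M=k\times0$ gives $MB=B$ and $M=0\times k$ gives $MB=0$. This is the computation of Section 1 once more.

So we want a regular ring $A$ and a nonzero bimodule $B$ with $MB=B$ and $BM'=B$ for all maximal $M$, $M'$.

## 3. Annihilators, and why countable rings cannot work

The first choice one would try is a commutative regular ring $A$. Suppose $MB=B$ for all maximal ideals $M$, where $M$ acts from the left, and let $0\ne b\in B$. The annihilator $\{a\in A:ab=0\}$ is a proper ideal, so it lies in a maximal ideal $M$. Since $b\in MB$, Lemma 2 gives, as in Step 3 above, an idempotent $h\in M$ with $hb=b$. Then $1-h$ annihilates $b$, so $1-h\in M$ and $1\in M$, a contradiction. Hence $B=0$.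

The commutativity enters at one point. In general the annihilator of $b$ is a *left* ideal, while $M$ is a *right* ideal, and a proper left ideal need not lie in any proper right ideal. For instance, in the $2\times2$ matrices over $k$ the left ideal of matrices with first column zero contains $e_{12}$ and $e_{22}$, and $e_{12}e_{21}=e_{11}$, so it generates the whole ring as a right ideal.

One can still build a bad maximal right ideal by hand whenever the annihilator is countably generated. This shows how large our ring must be.

**Theorem C.** A countable right SF ring $R$ with $R/J(R)$ regular is regular.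

Here $J(R)$ is the Jacobson radical. The proof gives the following stronger statement.

**Theorem C$^+$.** Let $R$ be right SF with $A=R/J(R)$ regular, and let $b\in J(R)$ be such that the image $\bar L$ in $A$ of $L=\{r\in R:rb=0\}$ is a countably generated left ideal. Then $b=0$.

If $R$ is countable, Theorem C$^+$ applies to every $b\in J(R)$. So $J(R)=0$ and $R=R/J(R)$ is regular, which is Theorem C.

*Proof of Theorem C$^+$.* Suppose $b\ne0$.

**Step 1.** *We check that $\bar L$ is proper.* If $\bar L=A$, then $1-j\in L$ for some $j\in J(R)$. But $1-j$ is a unit and $(1-j)b=0$, so $b=0$, a contradiction.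

**Step 2.** *We write $\bar L$ as a union of principal pieces and pass to right annihilators.* By Lemma 2, applied to the left ideals generated by the first $n$ generators, $\bar L=\bigcup_{n\ge1}Ag_n$ with idempotents $g_n$ and $Ag_n\subseteq Ag_{n+1}\neq A$. Put $W_n=\{a\in A:g_na=0\}=(1-g_n)A$. Since $g_n\ne1$, $W_n\neq0$. From $g_n\in Ag_{n+1}$ we get $W_{n+1}\subseteq W_n$.

**Step 3.** *We build an increasing chain of proper right ideals $U_n$ complementary to the $W_n$.* Each $W_{n+1}$ is a direct summand of $A_A$, hence, by the modular law, of $W_n$. Write $W_n=W_{n+1}\oplus X_n$. Put $U_1=g_1A$ and $U_{n+1}=U_n\oplus X_n$. Then $A=U_1\oplus W_1$, and $A=U_n\oplus W_n=U_n\oplus X_n\oplus W_{n+1}=U_{n+1}\oplus W_{n+1}$ by induction; in particular these sums are direct. Since $W_n\ne0$, $U_n\ne A$. So $\bigcup U_n$ is a right ideal not containing $1$.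

**Step 4.** *We contradict flatness at a maximal right ideal above the chain.* Let $\bar M\supseteq\bigcup U_n$ be a maximal right ideal of $A$ and $M$ its preimage, a maximal right ideal of $R$. Then $b\in J(R)\subseteq M$. By Lemma 1, $b=mb$ for some $m\in M$. So $1-m\in L$, and $1-\bar m\in Ag_n$ for some $n$. Since $g_nW_n=0$, we get $(1-\bar m)W_n=0$, that is, $W_n=\bar mW_n\subseteq\bar M$. Then $A=U_n+W_n\subseteq\bar M$, a contradiction. $\square$

For $R=A\ltimes B$ with $A$ regular we have $J(R)=0\oplus B$, and for $(0,\tau)$ the left ideal $\bar L$ is $\{a\in A:a\tau=0\}$. So if $MB=B$ for all maximal right ideals $M$, then every nonzero $\tau\in B$ has an annihilator in $A$ that is not countably generated. No $k$-algebra $A$ of countable dimension can serve.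

## 4. Finite rank operators

Our noncommutative regular rings are made of finite rank operators. For a vector space $W$ and a subspace $W'\subseteq W^*$, let $W\otimes W'$ be the set of finite rank operators spanned by $u\otimes\varphi:w\mapsto\varphi(w)u$ with $u\in W$, $\varphi\in W'$. It is closed under products, as
$$(u\otimes\varphi)(u'\otimes\varphi')=\varphi(u')\,u\otimes\varphi'. \tag{1}$$
We say that $W'$ *separates points* of $W$ if for every $0\ne w\in W$ some $\varphi\in W'$ has $\varphi(w)\ne0$.

**Lemma 3.** Let $W'\subseteq W^*$ separate points of $W$.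

(a) For every finite-dimensional $W_0\subseteq W$ there is an idempotent $h\in W\otimes W'$ with $h|_{W_0}=\mathrm{id}$.

(b) For $n_1,\dots,n_r\in W\otimes W'$ there is an idempotent $b\in W\otimes W'$ with $n_ib=n_i$ for all $i$.

(c) Every $c\in W\otimes W'$ has $d\in W\otimes W'$ with $c=cdc$.

*Proof.* (a) Let $w_1,\dots,w_r$ be a basis of $W_0$. The restriction $W'|_{W_0}$ separates points of the finite-dimensional space $W_0$, so it equals $W_0^*$, and there are $\varphi_i\in W'$ with $\varphi_i(w_j)=\delta_{ij}$. Put $h=\sum w_i\otimes\varphi_i$. It is the identity on $W_0$ and has image in $W_0$, so it is idempotent.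

(b) Let $\psi_1,\dots,\psi_s$ be a basis of a finite-dimensional subspace of $W'$ containing all functionals that occur in chosen expressions for the $n_i$. Since the $\psi_i$ are linearly independent, there are $u_j\in W$ with $\psi_i(u_j)=\delta_{ij}$. Put $b=\sum u_j\otimes\psi_j$. Then $\psi_i\circ b=\sum_j\psi_i(u_j)\psi_j=\psi_i$. Hence $n_ib=n_i$ for all $i$, and also $b^2=\sum u_j\otimes(\psi_j\circ b)=b$.

(c) Write $c=\sum w_i\otimes\psi_i$ with $(w_i)$ and $(\psi_i)$ linearly independent. As in (a) and (b), choose $\varphi_i\in W'$ and $u_i\in W$ with $\varphi_i(w_j)=\delta_{ij}=\psi_i(u_j)$, and put $d=\sum u_i\otimes\varphi_i$. By (1), $cd=\sum w_i\otimes\varphi_i$, and then $cdc=\sum_{i,j}\varphi_i(w_j)\,w_i\otimes\psi_j=c$. $\square$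

**Lemma 4.** Let $I$ be an ideal of a ring $R$ such that every $c\in I$ has $d\in I$ with $c=cdc$, and let $R/I$ be regular. Then $R$ is regular.

*Proof.* Given $a\in R$, choose $b$ with $c:=a-aba\in I$, and $d$ with $c=cdc$. Since $c=a(1-ba)=(1-ab)a$,
$$a=aba+cdc=a\,[\,b+(1-ba)d(1-ab)\,]\,a.\qquad\square$$

Now fix the space that we shall use. Let $V$ have basis $t,v_0,v_1,v_2,\dots$ over $k$. Let $f_n\in V^*$ be given by $f_n(t)=1$, $f_n(v_i)=\delta_{ni}$, and let $V'=\operatorname{span}\{f_n:n\in\omega\}$. Then $V'$ separates points: if $f_n(at+\sum b_iv_i)=a+b_n=0$ for all $n$, a large $n$ gives $a=0$, and then all $b_n=0$. Put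
$$K=V\otimes V',\qquad E_n=t\otimes f_n\in K .$$
By (1) and $f_n(t)=1$,
$$E_nt=t,\qquad E_nE_m=E_m\quad\text{for all }n,m. \tag{2}$$
The idempotents $E_n$ all have the same image $kt$, but their kernels differ. From the left they share one vector; from the right they see different functionals. This asymmetry will do the work.

The simplest ring to try is $A=k\cdot1+K$, which is regular by Lemmas 3(c) and 4, with left module $V$. Maximal right ideals $M\supseteq K$ behave well: $MV\supseteq KV=V$. But let $0\ne\varphi\in V'$ and $M_\varphi=\{a\in A:\varphi\circ a=0\}$. Choose $u$ with $\varphi(u)\ne0$; then $\varphi\circ(u\otimes\psi)=\varphi(u)\psi$ for every $\psi\in V'$, so $\varphi A=V'$. This holds for every nonzero $\varphi\in V'$, so $V'$ is a simple right $A$-module and $M_\varphi$ is maximal. And $M_\varphi V\subseteq\ker\varphi\ne V$. The obstruction is a functional that generates a simple right module.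

By Theorem C$^+$ something of the sort had to happen, as $\dim_kA=\aleph_0$. We need a ring of uncountable dimension whose left module admits no such functional.

## 5. Restricted tensor products

**Definition.** Let $X$ be a set. The *restricted tensor product* $\bigotimes_{x\in X}(V,t)$ is the direct limit $\varinjlim_FV^{\otimes F}$ over finite $F\subseteq X$, where for $F\subseteq F'$ the transition map $V^{\otimes F}\to V^{\otimes F'}$ inserts $t$ at the coordinates in $F'\setminus F$.

It has as basis the tensors $\bigotimes u_x$ with $u_x\in\{t,v_0,v_1,\dots\}$ and $u_x=t$ for almost all $x$. For $X=\omega$, for example, $v_3\otimes v_0\otimes t\otimes t\otimes\cdots$ is a basis vector, while $v_0\otimes v_0\otimes v_0\otimes\cdots$ is not an element. For finite $X$ one gets $V^{\otimes X}$, and for $X=\emptyset$ one gets $k$.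

A family $(a_x)_{x\in X}$ in $\operatorname{End}_k(V)$ with $a_xt=t$ for almost all $x$ defines an operator $\bigotimes a_x$ with $\bigotimes u_x\mapsto\bigotimes a_xu_x$. Indeed, the finite sets $F$ containing $\{x:a_xt\ne t\}$ are cofinal, and for these the maps $\bigotimes_{x\in F}a_x$ on $V^{\otimes F}$ are compatible with inserting $t$. Clearly $(\bigotimes a_x)(\bigotimes b_x)=\bigotimes a_xb_x$; the operator $\bigotimes a_x$ is linear in each $a_x$ separately; and it is $0$ if some $a_x=0$. Likewise, functionals $\varphi_x\in V^*$ with $\varphi_x(t)=1$ for almost all $x$ define a functional $\bigotimes\varphi_x:\bigotimes u_x\mapsto\prod\varphi_x(u_x)$.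

Put $T=\bigotimes_{x<\omega_1}(V,t)$, and for $\alpha<\omega_1$ put $T_\alpha=\bigotimes_{x<\alpha}(V,t)$ and $T_{\ge\alpha}=\bigotimes_{\alpha\le x<\omega_1}(V,t)$, so that $T=T_\alpha\otimes T_{\ge\alpha}$.

The naive way to use uncountably many coordinates is the following. For $\alpha<\omega_1$ let $N^0_\alpha$ be the span of the operators $\bigotimes a_x$ on $T$ with $a_x=1$ for $x\ge\alpha$, $a_x\in K$ for $x<\alpha$, and $a_x=E_0$ for almost all $x<\alpha$. By (2), $N^0_\alpha N^0_\beta\subseteq N^0_{\max(\alpha,\beta)}$, so $Q^0=\sum_\alpha N^0_\alpha$ is an algebra and the sums $P^0_\alpha=\sum_{\gamma\ge\alpha}N^0_\gamma$ are ideals of it. A maximal right ideal $M\supseteq P^0_\alpha$ satisfies $MT=T$: given $\tau\in T$, some $\gamma\ge\alpha$ has $\tau\in T_\gamma\otimes\bigotimes_{x\ge\gamma}t$, and by Lemma 3(a), applied to $V$ and $V'$ at the finitely many coordinates involved (with $E_0$ at the other $x<\gamma$), some $h\in N^0_\gamma$ has $h\tau=\tau$. Is every maximal right ideal like that? No, for the functional $\varphi=\bigotimes_{x<\omega_1}f_0$ spoils it.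

Let $S$ be the span of the functionals $\bigotimes\chi_x$ on $T$ with $\chi_x\in V'$ and $\chi_x=f_0$ for almost all $x$. Since $f_0\circ E_0=f_0$ and $\chi\circ a\in V'$ for $\chi\in V'$, $a\in K$, composition makes $S$ a right $Q^0$-module. It is simple. To see this, let $0\ne\psi\in S$ and let $\chi=\bigotimes\chi_x\in S$. Choose $\alpha<\omega_1$ such that $\chi_x=f_0$ for $x\ge\alpha$ and $\psi$ is a linear combination of products with factors $f_0$ at all $x\ge\alpha$. Since $\psi\ne0$, there is a basis tensor $u=\bigotimes_{x<\alpha}u_x$ of $T_\alpha$ with $s:=\psi(u\otimes\bigotimes_{x\ge\alpha}t)\neq0$. Put $a_x=u_x\otimes\chi_x$ for $x<\alpha$ and $a_x=1$ for $x\ge\alpha$. Then $a_x=t\otimes f_0=E_0$ for almost all $x<\alpha$, so $q=\bigotimes a_x\in N^0_\alpha$, and $\psi\circ q=s\chi$. Hence $\psi Q^0=S$. So $M=\{q\in Q^0:\varphi\circ q=0\}$ is a maximal right ideal, as $Q^0/M\cong S$. It contains no $P^0_\alpha$, since $\varphi\circ q=\varphi$ for the operator $q\in N^0_\alpha$ with $a_x=E_0$ for all $x<\alpha$. And $MT\subseteq\ker\varphi\ne T$.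

So uncountability alone does not help. The functional exists because the choices "$E_0$ at almost all $x<\alpha$", made for the various $\alpha$, come from one global choice. The idea is to use at stage $\alpha$ the idempotents $E_{e_\alpha(x)}$, where the functions $e_\alpha:\alpha\to\omega$ agree with each other up to finitely many arguments, so that the $N_\alpha$ still multiply, while no single function on $\omega_1$ agrees with all of them.

## 6. Coherent injections

Write $=^*$ for equality of functions up to finitely many arguments.

**Lemma 5.** There are injections $e_\alpha:\alpha\to\omega$ $(\alpha<\omega_1)$ such that $e_\alpha|_\beta=^*e_\beta$ for all $\beta<\alpha<\omega_1$.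

This is classical; see Kunen, *Set Theory*, Ch. II, construction of an Aronszajn tree. A first piece: for $n\le\omega$ put $e_n(x)=2x$, and for $n<\omega$ put $e_{\omega+n}(x)=2x$ for $x<\omega$ and $e_{\omega+n}(\omega+i)=2i+1$ for $i<n$. At $\omega+\omega$ the obvious union of these is a bijection $e$ onto $\omega$, and this is a dead end. If $h:\omega+\omega\to\omega$ is injective and differs from $e$ only on a finite set $D$, then $h(D)$ is disjoint from $e$ of the complement of $D$, so $h(D)\subseteq e(D)$. Hence $h(D)=e(D)$, and $h$ is onto as well, so there is no room for the next value. The cure is to demand in the induction that every range leave out infinitely many values.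

*Proof.* By recursion on $\alpha$ we construct $e_\alpha$ as required, with $\omega\setminus\operatorname{ran}e_\alpha$ infinite. Let $e_0=\emptyset$ and $e_{\alpha+1}=e_\alpha\cup\{(\alpha,n)\}$ with any $n\notin\operatorname{ran}e_\alpha$. Let $\alpha$ be a limit, and take $\alpha_0<\alpha_1<\cdots$ cofinal in $\alpha$.

**Step 1.** *We correct the $e_{\alpha_n}$ finitely often so that they extend one another.* Put $h_0=e_{\alpha_0}$. Suppose an injective $h_n:\alpha_n\to\omega$ with $h_n=^*e_{\alpha_n}$ is given. Then $h_n=^*e_{\alpha_{n+1}}|_{\alpha_n}$ by coherence. Call $x\in[\alpha_n,\alpha_{n+1})$ bad if $e_{\alpha_{n+1}}(x)=h_n(y)$ for some $y<\alpha_n$. As $e_{\alpha_{n+1}}$ is injective, $h_n(y)\ne e_{\alpha_{n+1}}(y)$ for such $y$, so only finitely many $y$ occur, and each belongs to at most one $x$. Hence there are finitely many bad points. Moreover $\operatorname{ran}h_n$ is contained in $\operatorname{ran}e_{\alpha_{n+1}}$ up to finitely many values, so $\omega\setminus(\operatorname{ran}h_n\cup\operatorname{ran}e_{\alpha_{n+1}})$ is infinite. Let $h_{n+1}$ equal $h_n$ on $\alpha_n$, equal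 $e_{\alpha_{n+1}}$ at the points of $[\alpha_n,\alpha_{n+1})$ that are not bad, and take distinct values from this infinite set at the bad points. Then $h_{n+1}$ is injective and $h_{n+1}=^*e_{\alpha_{n+1}}$.

**Step 2.** *We pass to the union and free infinitely many values.* Let $h=\bigcup h_n$, an injection $\alpha\to\omega$. Put $e_\alpha(\alpha_n)=h(\alpha_{2n})$ for all $n$, and $e_\alpha(x)=h(x)$ for $x\notin\{\alpha_n:n\in\omega\}$. This is injective, and its range misses all $h(\alpha_{2n+1})$.

**Step 3.** *We check coherence.* On $\alpha_m$, the functions $e_\alpha$ and $h$ differ at most at $\alpha_0,\dots,\alpha_{m-1}$. So $e_\alpha|_{\alpha_m}=^*h_m=^*e_{\alpha_m}$. Given $\beta<\alpha$, choose $m$ with $\beta\le\alpha_m$; then $e_\alpha|_\beta=^*e_{\alpha_m}|_\beta=^*e_\beta$. $\square$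

Fix such $e_\alpha$ from now on. They cannot be glued:

**Lemma 6.** There are no function $g:\omega_1\to\omega$ and finite sets $F_\alpha\subset\alpha$ $(\alpha<\omega_1)$ such that $g(x)=e_\alpha(x)$ for all $\alpha<\omega_1$ and all $x\in\alpha\setminus F_\alpha$.

*Proof.* Suppose there are. For $\alpha<\omega_1$ and $n\in\omega$ the set $\{x<\alpha:g(x)=n\}\subseteq F_\alpha\cup e_\alpha^{-1}(n)$ is finite, because $e_\alpha$ is injective. So every proper initial segment of $g^{-1}(n)\subseteq\omega_1$ is finite, and $g^{-1}(n)$ is countable. Then $\omega_1=\bigcup_ng^{-1}(n)$ is countable, a contradiction. $\square$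

## 7. The regular algebra $Q$

For $\alpha<\omega_1$ let $\mathcal E_\alpha$ be the set of families $(a_x)_{x<\omega_1}$ in $\operatorname{End}_k(V)$ with
$$a_x=1\ (x\ge\alpha),\qquad a_x\in K\ (x<\alpha),\qquad a_x=E_{e_\alpha(x)}\text{ for almost all }x<\alpha. \tag{3}$$
Since $E_nt=t$, each such family defines an operator $\bigotimes a_x$ on $T$. Let $N_\alpha$ be the $k$-span of these operators. For instance, $N_0=k\cdot1$; for finite $n$ the last condition is vacuous and $N_n=K^{\otimes n}\otimes1$; and $N_\omega$ is spanned by operators that are $E_{e_\omega(x)}$ at almost all $x<\omega$, arbitrary in $K$ at the other $x<\omega$, and $1$ from $\omega$ on.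

**Lemma 7.** $N_\alpha N_\beta\subseteq N_{\max(\alpha,\beta)}$ for all $\alpha,\beta<\omega_1$.

*Proof.* Let $a\in\mathcal E_\alpha$, $b\in\mathcal E_\beta$. For $x<\min(\alpha,\beta)$ we have $a_xb_x\in K$, and for $x\ge\max(\alpha,\beta)$ we have $a_xb_x=1$.

If $\alpha\le\beta$: for almost all $x<\alpha$, (2) gives $a_xb_x=E_{e_\alpha(x)}E_{e_\beta(x)}=E_{e_\beta(x)}$. For $\alpha\le x<\beta$, $a_xb_x=b_x$. Hence $(a_xb_x)\in\mathcal E_\beta$.

If $\beta<\alpha$: for almost all $x<\beta$, $a_xb_x=E_{e_\alpha(x)}E_{e_\beta(x)}=E_{e_\beta(x)}=E_{e_\alpha(x)}$, the last equality by coherence. For $\beta\le x<\alpha$, $a_xb_x=a_x$. Hence $(a_xb_x)\in\mathcal E_\alpha$. $\square$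

So
$$Q:=\sum_{\alpha<\omega_1}N_\alpha$$
is a unital subalgebra of $\operatorname{End}_k(T)$, and $P_\alpha:=\sum_{\alpha\le\gamma<\omega_1}N_\gamma$ is an ideal of $Q$. We view $T$ as a left $Q$-module.

The next lemma shows that each $N_\alpha$ is an algebra of finite rank operators on $T_\alpha$, so that Lemma 3 applies to it. Let $T'_\alpha\subseteq T_\alpha^*$ be the span of the functionals $\bigotimes_{x<\alpha}\varphi_x$ with $\varphi_x\in V'$ and $\varphi_x=f_{e_\alpha(x)}$ for almost all $x<\alpha$; these are well defined since $f_n(t)=1$.

**Lemma 8.** $N_\alpha=(T_\alpha\otimes T'_\alpha)\otimes1_{T_{\ge\alpha}}$, and $T'_\alpha$ separates points of $T_\alpha$. Moreover $\dim N_\alpha\le\aleph_0$, $\dim Q\le\aleph_1$ and $\dim T=\aleph_1$.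

*Proof.*

**Step 1.** *We identify $N_\alpha$.* Let $u_x\in V$ and $\varphi_x\in V'$ for $x<\alpha$, with $u_x=t$ and $\varphi_x=f_{e_\alpha(x)}$ for almost all $x$. The family with $a_x=u_x\otimes\varphi_x$ for $x<\alpha$ and $a_x=1$ for $x\ge\alpha$ lies in $\mathcal E_\alpha$, and on $T_\alpha$
$$\Bigl(\bigotimes_{x<\alpha}a_x\Bigr)\Bigl(\bigotimes_{x<\alpha}w_x\Bigr)=\Bigl(\prod_{x<\alpha}\varphi_x(w_x)\Bigr)\bigotimes_{x<\alpha}u_x .$$
So $\bigotimes a_x=\bigl((\bigotimes u_x)\otimes(\bigotimes\varphi_x)\bigr)\otimes1$. Such operators span $(T_\alpha\otimes T_\alpha')\otimes1$, which gives one inclusion. Conversely, let $(a_x)\in\mathcal E_\alpha$. At the finitely many $x<\alpha$ where $a_x\neq E_{e_\alpha(x)}=t\otimes f_{e_\alpha(x)}$, write $a_x\in K$ as a sum of terms $u\otimes\varphi$ with $u\in V$, $\varphi\in V'$. Expanding in these coordinates expresses $\bigotimes a_x$ as a finite sum of operators of the above kind.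

**Step 2.** *We show that $T'_\alpha$ separates points.* A nonzero $w\in T_\alpha$ lies in $V^{\otimes G}\otimes\bigotimes_{x\in\alpha\setminus G}t$ with $G\subseteq\alpha$ finite. The functionals with $\varphi_x=f_{e_\alpha(x)}$ off $G$ and $\varphi_x\in V'$ arbitrary on $G$ induce all of $V'^{\otimes G}$ on $V^{\otimes G}$. Choose a finite-dimensional $W_0\subseteq V$ with $w\in W_0^{\otimes G}$ (suppressing the factors $t$). As $V'$ separates points, $V'|_{W_0}=W_0^*$, so $V'^{\otimes G}$ restricts onto $(W_0^*)^{\otimes G}=(W_0^{\otimes G})^*$, and some functional does not vanish at $w$.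

**Step 3.** *We count dimensions.* A basis tensor of $T_\alpha$ is given by finitely many coordinates in the countable set $\alpha$ and, at each of them, one of countably many vectors. So $\dim T_\alpha\le\aleph_0$. Similarly $T'_\alpha$ is spanned by countably many functionals: take all $\varphi_x$ among the $f_n$. So $\dim N_\alpha\le\aleph_0$ and $\dim Q\le\aleph_1\cdot\aleph_0=\aleph_1$. The same count over $\omega_1$ coordinates gives $\dim T=\aleph_1$. $\square$

**Lemma 9.** $Q$ is regular.

*Proof.* For a finite set $G\ni0$ of countable ordinals, $Q_G=\sum_{\alpha\in G}N_\alpha$ is a unital subalgebra by Lemma 7, and $Q$ is the directed union of the $Q_G$. So it suffices to show, by induction on $|G|$, that $Q_G$ is regular. We have $Q_{\{0\}}=k$. If $|G|>1$, let $\delta=\max G>0$. By Lemma 7, $N_\delta$ is an ideal of $Q_G$, and by Lemmas 8 and 3(c) every $c\in N_\delta$ has $d\in N_\delta$ with $c=cdc$. Finally $Q_G/N_\delta$ is a homomorphic image of $Q_{G\setminus\{\delta\}}$, hence regular. Apply Lemma 4. $\square$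

**Lemma 10.** For every $\alpha<\omega_1$ and $\tau_1,\dots,\tau_r\in T$ there is an idempotent $h\in P_\alpha$ with $h\tau_i=\tau_i$ for all $i$.

*Proof.* Each $\tau_i$ involves finitely many coordinates, so some $\gamma$ with $\alpha\le\gamma<\omega_1$ has all $\tau_i\in T_\gamma\otimes\bigotimes_{x\ge\gamma}t$. By Lemma 3(a) for $T_\gamma$ and $T'_\gamma$, which applies by Lemma 8, there is an idempotent $h\in N_\gamma\subseteq P_\alpha$ with $h\tau_i=\tau_i$ for all $i$. $\square$

## 8. Every maximal right ideal of $Q$ contains some $P_\alpha$

In Section 5 a global functional produced a maximal right ideal containing no $P^0_\alpha$. We now show that for $Q$ any such right ideal would produce a function $g$ forbidden by Lemma 6.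

Here is the heuristic for Step 2 below. If a functional $\bigotimes\varphi_x$ is fixed by an operator whose $x$-th factor is $E_i$, then its $x$-th factor is proportional to $\varphi_x\circ E_i=\varphi_x(t)f_i$, that is, to $f_i$. Two fixing operators with $x$-th factors $E_i$ and $E_j$ therefore force $i=j$, and the vector $v_j$, where $f_j(v_j)=1$ and $f_i(v_j)=0$ for $i\ne j$, is a witness. An abstract generator $\sigma$ of a simple right module is no functional, but the witness can be put into the algebra.

**Proposition 11.** Every maximal right ideal $M$ of $Q$ contains $P_\alpha$ for some $\alpha<\omega_1$.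

*Proof.* Suppose that $M$ contains no $P_\alpha$. Let $\sigma=1+M\in Q/M$, so $\sigma\ne0$. For each $\alpha$ we have $M+P_\alpha=Q$ by maximality. Write $1=m+q_\alpha$ with $m\in M$, $q_\alpha\in P_\alpha$; then $\sigma q_\alpha=q_\alpha+M=1+M=\sigma$.

**Step 1.** *We replace $q_\alpha$ by a single pure tensor, supported below $\alpha$, that still fixes $\sigma$.* The claim is that for each $\alpha$ there are a finite $F_\alpha\subset\alpha$ and $(b^\alpha_x)_x\in\mathcal E_\alpha$ with $b^\alpha_x=E_{e_\alpha(x)}$ for all $x\in\alpha\setminus F_\alpha$, such that $b_\alpha:=\bigotimes_xb^\alpha_x$ satisfies $\sigma b_\alpha=\sigma$.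

Write $q_\alpha$ as a linear combination of finitely many operators $\bigotimes_xa^{(i)}_x$ with $a^{(i)}\in\mathcal E_{\gamma_i}$ and $\gamma_i\ge\alpha$. By (3) and coherence there is a finite $F_\alpha\subset\alpha$ such that
$$a^{(i)}_x=E_{e_{\gamma_i}(x)}=E_{e_\alpha(x)}\quad\text{for all }x\in\alpha\setminus F_\alpha\text{ and all }i.$$
For $x\in F_\alpha$ all $a^{(i)}_x$ lie in $K$, so Lemma 3(b) gives an idempotent $c_x\in K$ with $a^{(i)}_xc_x=a^{(i)}_x$ for all $i$. Put $b^\alpha_x=c_x$ for $x\in F_\alpha$, $b^\alpha_x=E_{e_\alpha(x)}$ for $x\in\alpha\setminus F_\alpha$, and $b^\alpha_x=1$ for $x\ge\alpha$. This family lies in $\mathcal E_\alpha$. For all $x$ and $i$ we have $a^{(i)}_xb^\alpha_x=a^{(i)}_x$: on $F_\alpha$ by choice of $c_x$, on $\alpha\setminus F_\alpha$ because $E_{e_\alpha(x)}$ is idempotent, and for $x\ge\alpha$ trivially. So $q_\alpha b_\alpha=q_\alpha$, and $\sigma b_\alpha=\sigma q_\alpha b_\alpha=\sigma q_\alpha=\sigma$.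

**Step 2.** *We show that the fixing operators must agree: if $x<\min(\alpha,\beta)$ and $x\notin F_\alpha\cup F_\beta$, then $e_\alpha(x)=e_\beta(x)$.* Suppose $i=e_\alpha(x)\ne j=e_\beta(x)$. The $x$-th factor of $b_\alpha$ is $E_i$, and that of $b_\beta$ is $E_j$. Let $c\in N_\alpha$ be the operator obtained from $b_\alpha$ by replacing only the $x$-th factor $E_i$ by $v_j\otimes f_i\in K$.

The $x$-th factor of $b_\alpha c$ is $E_i(v_j\otimes f_i)=f_i(v_j)\,t\otimes f_i=0$. So $b_\alpha c=0$, and $\sigma c=\sigma b_\alpha c=0$.

The $x$-th factor of $b_\beta c$ is $E_j(v_j\otimes f_i)=f_j(v_j)\,t\otimes f_i=E_i$. The $x$-th factor of $b_\beta b_\alpha$ is $E_jE_i=E_i$ by (2). All other factors of $b_\beta c$ and $b_\beta b_\alpha$ coincide, because $c$ and $b_\alpha$ differ only at $x$. So $b_\beta c=b_\beta b_\alpha$.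

Using $\sigma=\sigma b_\beta$ and $\sigma=\sigma b_\alpha$,
$$0=\sigma c=\sigma b_\beta c=\sigma b_\beta b_\alpha=\sigma b_\alpha=\sigma\ne0,$$
a contradiction.

**Step 3.** *We glue the $e_\alpha$ and contradict Lemma 6.* By Step 2 there is a well-defined $g:\omega_1\to\omega$ with $g(x)=e_\alpha(x)$ whenever $x<\alpha$ and $x\notin F_\alpha$ for some $\alpha$; put $g(x)=0$ if there is no such $\alpha$. Then $g(x)=e_\alpha(x)$ for all $\alpha<\omega_1$ and all $x\in\alpha\setminus F_\alpha$, against Lemma 6. $\square$

Combined with Lemma 10, this gives $MT=T$ for every maximal right ideal $M$ of $Q$. The proposition concerns right ideals only, so for a two-sided result we use $Q$ on the left and $Q^{op}$ on the right.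

## 9. A two-sided SF ring with a square-zero ideal

*Proof of Theorem A.* Let $A=Q\times Q^{op}$, which is regular by Lemma 9. Let $T^\circ$ be $T$ regarded as a right $Q^{op}$-module by $\tau\cdot q=q\tau$. This is a module structure: $(\tau\cdot p)\cdot q=qp\tau$, and the product of $p$ and $q$ in $Q^{op}$ is $qp$. Put
$$B=T\otimes_kT^\circ,\qquad(q,q')\cdot(\tau\otimes\tau')\cdot(p,p')=q\tau\otimes p'\tau'.$$
The left action uses only the first component of $A$ and the first tensor factor; the right action uses only the second component and the second tensor factor. So the actions commute, $(1,1)$ acts as the identity on both sides, and $B$ is a nonzero unital $A$-$A$-bimodule. Let $R=A\ltimes B$ and $J=0\oplus B$. Then $J\ne0$, $J^2=0$ and $R/J\cong A$.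

**Step 1.** *We check that $R$ is right SF, through Theorem B.* Let $M$ be a maximal right ideal of $A$ and $b=\sum\tau_i\otimes\tau'_i\in B$. If $M=Q\times M_2$, then $b=(1,0)b\in MB$. Otherwise $M=M_1\times Q^{op}$ with $M_1$ a maximal right ideal of $Q$. By Proposition 11, $P_\alpha\subseteq M_1$ for some $\alpha$. By Lemma 10 there is $h\in P_\alpha\subseteq M_1$ with $h\tau_i=\tau_i$ for all $i$, so $b=(h,0)b\in MB$. Thus $MB=B$, and $R$ is right SF.

**Step 2.** *We check that $R$ is left SF.* Let $M'$ be a maximal left ideal of $A$ and $b$ as above. If $M'=M_1'\times Q^{op}$, then $b=b(0,1)\in BM'$. Otherwise $M'=Q\times M_2'$, where $M'_2$ is a maximal left ideal of $Q^{op}$, that is, a maximal right ideal of $Q$. By Proposition 11 it contains some $P_\alpha$, and by Lemma 10 there is $h\in P_\alpha\subseteq M_2'$ with $h\tau'_i=\tau'_i$ for all $i$. So $b=b(0,h)\in BM'$. Thus $BM'=B$, and $R$ is left SF.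

**Step 3.** *We check non-regularity and the dimension.* Since $B\ne0$, $R$ is not regular by Theorem B. By Lemma 8, $\dim A\le\aleph_1$ and $\dim B=\aleph_1\cdot\aleph_1=\aleph_1$, so $\dim_kR=\aleph_1$. $\blacksquare$

Thus Ramamurthi's question has a negative answer: a right and left SF ring need not be von Neumann regular.

The cardinal $\aleph_1$ in this construction cannot be lowered. In Theorem A we have $J(R)=J$: the square-zero ideal $J$ lies in $J(R)$, and $R/J\cong A$ is regular, hence has zero Jacobson radical. If $k$ is countable, then $|R|=\aleph_1$. By Theorem C a non-regular right SF ring $R$ with $R/J(R)$ regular is uncountable. So $\aleph_1$ is the least cardinality of a non-regular right SF (or two-sided SF) ring with $R/J(R)$ regular.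

## 10. Left and right primitivity, and a right SF ring that is not left SF

A ring is *left* (respectively *right*) *primitive* if it has a faithful simple left (respectively right) module. For instance, the ring $k\cdot1+K$ of Section 4 is right primitive: $V'$ is a simple right module, and it is faithful because $V'$ separates points of $V$. The algebra $Q$ is different.

**Theorem D.** For every field $k$ there is a regular $k$-algebra $Q$ that is left primitive but not right primitive, and there is a right SF ring that is not left SF.

*Proof.* Let $Q$ and $T$ be as in Section 7; $Q$ is regular by Lemma 9.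

**Step 1.** *We show that $Q$ is left primitive, with $T$ as faithful simple module.* It is faithful because $Q\subseteq\operatorname{End}_k(T)$. Let $0\ne\tau\in T$. For all large $\alpha$ we have $\tau=\tau_\alpha\otimes\bigotimes_{x\ge\alpha}t$ with $0\ne\tau_\alpha\in T_\alpha$. By Lemma 8 some $\varphi\in T'_\alpha$ has $\varphi(\tau_\alpha)\ne0$, and $N_\alpha$ contains $(u\otimes\varphi)\otimes1$ for every $u\in T_\alpha$. So $N_\alpha\tau=T_\alpha\otimes\bigotimes_{x\ge\alpha}t$. The union of these subspaces over all large $\alpha$ is $T$, so $Q\tau=T$.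

**Step 2.** *We show that $Q$ is not right primitive.* A simple right module is isomorphic to $Q/M$ with $M$ a maximal right ideal, and $P_\alpha\subseteq M$ for some $\alpha$ by Proposition 11. Since $P_\alpha$ is an ideal, $QP_\alpha\subseteq P_\alpha\subseteq M$, so $P_\alpha$ annihilates $Q/M$. And $P_\alpha\supseteq N_\alpha\neq0$: the operator with factors $E_{e_\alpha(x)}$ for $x<\alpha$ and $1$ for $x\ge\alpha$ fixes $\bigotimes_{x<\omega_1}t$. So $Q/M$ is not faithful.

**Step 3.** *We replace one diagonal field in the triangular ring of Section 1 by $Q$ to get a ring that is right SF but not left SF.* Let $A=Q\times k$, which is regular, and $B=T$, with $Q$ acting on the left and $k$ on the right: $(q,s)\cdot\tau\cdot(q',s')=s'q\tau$. So $A\ltimes B\cong\begin{pmatrix}Q&T\\0&k\end{pmatrix}$. The maximal right ideals of $A$ are the $M_1\times k$, with $M_1$ a maximal right ideal of $Q$, and $Q\times0$. In the first case $M_1$ contains some $P_\alpha$ by Proposition 11, and Lemma 10 gives $MB=M_1T=T$. In the second case $MB=QT=T$. So the ring is right SF by Theorem B. For the maximal left ideal $M'=Q\times0$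 we have $BM'=T\cdot0=0\ne B$. So the ring is not left SF, again by Theorem B. $\blacksquare$
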